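# Yau's inequality $\mu-h(v)\ge (n+1)!\,p_g$ for weighted homogeneous singularities

## 1. Weighted homogeneous germs and the invariants $\mu$, $p_g$, $v$

Fix $n\ge 2$ and put $N=n+1\ge 3$. We work with germs at the origin of $\mathbb C^N$, with coordinates $x_1,\dots,x_N$, and with functions $f$ such that $f(0)=0$ and $df(0)=0$.

**Definition (weighted homogeneous).** A polynomial $f$ is *weighted homogeneous* if there are positive rational weights $w_1,\dots,w_N$ such that every monomial $x^m$ occurring in $f$ has weight $\sum m_iw_i=1$.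

Running example: $f_0=x^3+y^4+yz^2$, with $w_x=\frac13$, $w_y=\frac14$, $w_z=\frac38$. The weights need not be unique: $xy+z^2$ admits $(w,1-w,\frac12)$ for every rational $w\in(0,1)$.

**Definition (isolated critical point).** The origin is an *isolated critical point* of $f$ if near $0$ the partial derivatives $\partial_1f,\dots,\partial_Nf$ vanish together only at $0$. For $f_0$ the equations are $3x^2=0$, $4y^3+z^2=0$, $2yz=0$, whose only solution is $0$.

**Definition (Milnor number).** $\mu=\dim_{\mathbb C}\mathbb C\{x_1,\dots,x_N\}/(\partial_1f,\dots,\partial_Nf)$. For $f_0$: modulo $(4y^3+z^2,\,yz)$ we have $z^2=-4y^3$, $y^4=-\frac14yz^2=0$ and $z^3=-4y^3z=0$, so $1,y,y^2,y^3,z$ form a basis in the variables $y,z$. Together with the factor $\{1,x\}$ this gives $\mu=10$.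

**Definition (geometric genus).** Let $V=f^{-1}(0)$ and let $M\to V$ be a resolution. Then $p_g=\dim H^{n-1}(M,\mathcal O_M)$. We never compute it from the definition, but from formula (2) below. For the cone $x^3+y^3+z^3=0$ that formula gives $p_g=1$, since $(1,1,1)$ is the only positive integral point with coordinate sum at most $3$.

**Definition (multiplicity).** $v$ is the lowest degree of a monomial of $f$. Since $f(0)=0$ and $df(0)=0$, we have $v\ge2$. For $f_0$, $v=3$.

**Definition (the correction term).**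
$$h(v)=(v-1)^{N}-v(v-1)\cdots(v-N+1).$$
For $N=3$: $h(v)=(v-1)\big[(v-1)^2-v(v-2)\big]=v-1$. For $N=4$: $h(3)=2^4-3\cdot2\cdot1\cdot0=16$.

**Definition (homogeneous after a change of coordinates).** There is a biholomorphic change of coordinates of $(\mathbb C^N,0)$ after which $f$ is a homogeneous polynomial. Example: $f=xy+y^3+z^2$ is not homogeneous, but $f=(x+y^2)y+z^2$ is homogeneous of degree $2$ in the coordinates $x+y^2,\,y,\,z$.

Two theorems turn the invariants into arithmetic of the numbers $a_i=1/w_i$. We quote them. For a weighted homogeneous $f$ with an isolated critical point at $0$,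
$$\mu=\prod_{i=1}^N(a_i-1)\qquad\text{(Milnor–Orlik, Topology 9, 1970)},\tag{1}$$
$$p_g=P(a):=\#\Big\{x\in\mathbb Z_{>0}^N:\ \sum_i\frac{x_i}{a_i}\le1\Big\}\qquad\text{(Merle–Teissier, LNM 777, 1980)}.\tag{2}$$
For $f_0$: $\mu=2\cdot3\cdot\frac53=10$, as found by hand. The point $(1,1,1)$ has $\frac13+\frac14+\frac38=\frac{23}{24}\le1$, and raising any coordinate adds at least $\frac14$, so $p_g=1$.

## 2. Yau's inequality, with some values

Yau conjectured in 1995 that for every weighted homogeneous $f$ with an isolated critical point, $\mu-h(v)\ge(n+1)!\,p_g$, with equality exactly for the homogeneous $f$. The source quotes the cases $n=3$ and $n=4$ as proven; we do not use them. Is the conjecture true for all $n\ge2$? Yes: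

**Theorem A.** Let $f:(\mathbb C^N,0)\to(\mathbb C,0)$, $N\ge3$, be a weighted homogeneous polynomial with an isolated critical point at $0$. Then
$$\mu-h(v)\ \ge\ N!\,p_g,\tag{3}$$
with equality if and only if $f$ becomes a homogeneous polynomial after a biholomorphic change of coordinates.

*Homogeneous $f$.* If $f$ is homogeneous with an isolated critical point, its degree is its multiplicity $v$, all $a_i=v$, and (1), (2) give $\mu=(v-1)^N$ and $p_g=\#\{x\in\mathbb Z^N_{>0}:|x|\le v\}=\binom vN$. Since $N!\binom vN=v(v-1)\cdots(v-N+1)$, (3) is an equality. This explains $h$: it is exactly the gap between $\mu$ and $N!\,p_g$ in the homogeneous case.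

*A family.* Take $x^2+y^3+z^k$, $k\ge2$. Then $v=2$, $h(2)=1$, $\mu=2(k-1)$. In (2) only $x=y=1$ is possible, since $\frac12+\frac23>1$ and $\frac22+\frac13>1$, and then $z\le k/6$. So (3) reads $2k-3\ge6\lfloor k/6\rfloor$. For $k=2,3$ this is $1>0$ and $3>0$. For $k>3$ we have $2k-3>k\ge6\lfloor k/6\rfloor$. The inequality is strict throughout.

*The running example.* For $f_0$: $10-2=8>6$.

## 3. Removing weights above $\frac12$

**Step 1 (normalization).** *This step finds coordinates in which all weights are at most $\frac12$, so that all $a_i\ge2$.*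

Let $I=\{i:w_i>\frac12\}$ and let $y$ denote the variables $x_j$, $j\notin I$. A monomial with two factors from the $I$-variables has weight $>1$, so
$$f=g(y)+\sum_{i\in I}x_ig_i(y),$$
where $g_i$ is weighted homogeneous of weight $1-w_i$. Since $df(0)=0$, we have $g_i(0)=0$ and $\partial_jg(0)=0$. On $\{y=0\}$ this gives $\partial f/\partial x_i=g_i(0)=0$ and $\partial f/\partial y_j=\sum_ix_i\,\partial_jg_i(0)$. The critical point is isolated, so the linear map $(x_i)_{i\in I}\mapsto\big(\sum_ix_i\partial_jg_i(0)\big)_j$ is injective. In other words, the linear parts of the $g_i$ are linearly independent. In particular $g_i$ contains a monomial of positive weight, so $1-w_i>0$.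

Put $\eta_i=g_i(y)$, and choose some of the $y$'s, called $z$, so that the linear parts of the $\eta_i$ and the $z$'s form a basis of the linear forms in $y$. The polynomial map $y\mapsto(\eta,z)$ has invertible linear part, and it is equivariant for the weights if $\eta_i$ gets weight $1-w_i$ and the $z$'s keep theirs. Its local inverse is equivariant as well, so each component of the inverse is a power series all of whose monomials have one fixed weight. As all weights are positive there are finitely many such monomials, and the inverse is polynomial.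

In the coordinates $(\eta,z)$, $g$ is a polynomial of weight $1$. Separating the monomials without $\eta$, write $g=G(0,z)+\sum_{i\in I}\eta_iG_i(\eta,z)$ with $G_i$ of weight $w_i>0$, so $G_i(0)=0$. With $X_i=x_i+G_i(\eta,z)$ we get
$$f=G(0,z)+\sum_{i\in I}X_i\eta_i .$$
Give $X_i$ and $\eta_i$ weight $\frac12$, and let $z$ keep its weights, which are $\le\frac12$. Now $f$ is weighted homogeneous with all weights $\le\frac12$. The numbers $\mu,p_g,v$ and the property of being homogeneous after a coordinate change are not affected. (For $f=xy+y^3+z^2$ with weights $\frac23,\frac13,\frac12$: $\eta=y$, $X=x+y^2$, $f=z^2+X\eta$.)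

From now on $w_1\le\dots\le w_N\le\frac12$, so $a_1\ge\dots\ge a_N\ge2$.

## 4. Large weights have small partners

The problem is now arithmetic, but it is false for arbitrary numbers $a_i$. Take $N=4$, $v=3$, $a=(3,3,3,\frac52)$. Then $\prod(a_i-1)-h(3)=12-16=-4$, while $P(a)\ge0$. So we must extract from the isolated critical point a restriction on the weights above $1/v$.

**Step 2 (multiplicity against the largest weight).** *This step shows that $v$ is $a_N$ rounded up:*
$$a_N\le v<a_N+1.\tag{4}$$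
A monomial of degree $d$ has weight at most $dw_N$, so a monomial of $f$ has $d\ge a_N$; hence $v\ge a_N$. Since $0$ is an isolated critical point, some $\partial_jf$ is not identically $0$ on the $x_N$-axis, so $f$ contains $x_N^k$, or $x_N^kx_j$ with $j\ne N$. In the first case $v\le k=a_N$. In the second, $kw_N+w_j=1$ gives $k=a_N(1-w_j)<a_N$ and $v\le k+1<a_N+1$.

**Step 3 (pairing).** *This step shows that each weight above $1/v$ is balanced by a weight below $1/v$.* Put $q=\#\{i:w_i>1/v\}$. Then $2q\le N$, and for $1\le r\le q$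
$$w_r+(v-1)\,w_{N+1-r}\le1.\tag{5}$$

*Proof.* Let $I=\{N-q+1,\dots,N\}$ and $I_r=\{N-r+1,\dots,N\}\subset I$. A monomial in the $I$-variables alone of degree $\ge v$ has weight $>1$, so $f$ contains no monomial in the $I$-variables alone. Hence $\partial_jf$ vanishes identically on $\mathbb C^{I_r}$ for every $j\in I$. So the restrictions $\partial_jf|_{\mathbb C^{I_r}}$ with $j\notin I$ must have $0$ as an isolated common zero in the $r$-dimensional space $\mathbb C^{I_r}$, and at least $r$ of them are not identically $0$. For such a $j$, $f$ contains a monomial $x_jx^m$ with $m$ supported in $I_r$, and $|m|\ge v-1$. All weights in $I_r$ are at least $w_{N+1-r}$, so $1\ge w_j+(v-1)w_{N+1-r}$. At least $r$ indices $j\notin I$ satisfy $w_j\le1-(v-1)w_{N+1-r}$. As the weights are ordered, $w_r$ satisfies it too, which is (5). Moreover $r\le N-q$, and $r=q$ gives $2q\le N$. $\square$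

In the running example $v=3$, $q=1$, and (5) is the equality $\frac14+2\cdot\frac38=1$.

Consequences. If $q\ge1$, then $\frac1v<w_N\le\frac12$ gives $v\ge3$, and (5) gives $w_r\le 1-(v-1)w_{N+1-r}<1-\frac{v-1}v=\frac1v$; in particular $a_1>v$. If $q=0$, then all $a_i\ge v\ge a_N$, so $a_N=v$. Hence always $a_1\ge v$, and *if $a_1=v$ then all $a_i=v$*.

**Step 4 (reduction to arithmetic).** *This step isolates what remains.* If $f$ is homogeneous after a coordinate change, equality holds in (3) by Section 2. If all $a_i=v$, then $f$ is homogeneous of degree $v$ in the normalized coordinates. So Theorem A follows from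
$$a_1>v\quad\Longrightarrow\quad\prod_{i=1}^N(a_i-1)-h(v)>N!\,P(a).\tag{6}$$

## 5. Volume bounds lose at the homogeneous point; a sum that does not

For $b\in[2,\infty)^N$ and $x=(x_2,\dots,x_N)\in\mathbb Z_{>0}^{N-1}$ put
$$g_x(b)=1-\sum_{i=2}^N\frac{x_i}{b_i},\qquad H(b)=N!\,b_1\sum_xg_x(b)_+,\qquad E(b)=\prod_{i=1}^N(b_i-1)-H(b).$$
Counting the first coordinate first, $P(b)=\sum_x\lfloor b_1g_x(b)_+\rfloor$, so $N!\,P(b)\le H(b)$. To bound $H$ we use convexity.

**Lemma 1 (midpoint lemma).** Let $\varphi:\mathbb R\to[0,\infty)$ be convex and zero on $(-\infty,0]$, and $I\varphi(t)=\int_{-\infty}^t\varphi$. For $c_1,\dots,c_m>0$,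
$$\sum_{y\in\mathbb Z_{>0}^m}\varphi\Big(t-\sum_lc_ly_l\Big)\le\frac1{c_1\cdots c_m}(I^m\varphi)\Big(t-\frac12\sum_lc_l\Big).$$

*Proof.* For $m=1$, convexity gives $\varphi(\tau)\le\frac1c\int_{\tau-c/2}^{\tau+c/2}\varphi$. For $\tau=t-cy$, $y=1,2,\dots$, these intervals tile $(-\infty,t-\frac c2]$, and summing gives the claim. Since $\varphi$ is nondecreasing, $I\varphi$ is again convex, nonnegative, and zero on $(-\infty,0]$. So we sum over $y_m$ first and apply the lemma for $m-1$ variables to $I\varphi$ at $t-\frac{c_m}2$. $\square$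

The natural first attempt is to use $N!P\le H$ and then Lemma 1 with $\varphi(t)=t_+$, $m=N-1$, which bounds $H(a)$ by $\prod a_i\cdot\big(1-\frac12\sum_{i\ge2}w_i\big)_+^N$. At the homogeneous point with $v\ge N$ this is $\big(v-\frac{N-1}2\big)^N$. By the arithmetic–geometric mean inequality it strictly exceeds $v(v-1)\cdots(v-N+1)$, which is what (3) requires there. For $N=v=3$ the bound is $8$, while $\mu-h=8-2=6$. An inequality that is sharp at $(v,\dots,v)$ cannot be proved by an estimate that loses there.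

The first of the two steps, however, loses nothing at that point: for $x\in\mathbb Z^{N-1}_{>0}$, $(v-|x|)_+$ counts the $x_1\ge1$ with $x_1+|x|\le v$, so $H(v,\dots,v)=N!\binom vN$ and
$$E(v,\dots,v)=h(v).\tag{7}$$
So we keep $H$, start at $(v,\dots,v)$, where everything is exact, move to $a$ along a path, and use Lemma 1 only on the *derivative*, where there is room. The example $(3,3,3,\frac52)$ shows that the path must respect (5): when a coordinate goes below $v$, its partner must go up at the same time.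

## 6. A path from $(v,\dots,v)$ to $a$ that follows the pairing

In Sections 6–8, $N\ge4$ and $a_1>v$.

**Step 5 (the path).** *This step defines the path and says what must be shown along it.* Let $\gamma(x)=\frac{(v-1)x}{x-1}$ for $x>1$. It is strictly decreasing, $\gamma(v)=v$, and (5) says exactly that $\gamma(a_r)\le a_{N+1-r}$ for $r\le q$. For $s\in[v,a_1]$ put
$$b_i(s)=\min(a_i,s)\quad(i\le N-q),\qquad b_{N+1-r}(s)=\max\big(a_{N+1-r},\gamma(b_r(s))\big)\quad(1\le r\le q).$$
This makes sense since $r\le q\le N-q$.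

For $i\le N-q$ we have $a_i\ge v$, so $b_i(v)=v$; for $r\le q$, $a_{N+1-r}<v=\gamma(v)$, so $b_{N+1-r}(v)=v$. Thus $b(v)=(v,\dots,v)$. At $s=a_1$, $b_i=a_i$ for $i\le N-q$, and $b_{N+1-r}=\max(a_{N+1-r},\gamma(a_r))=a_{N+1-r}$. Thus $b(a_1)=a$. Clearly $b_1(s)=s$. Finally $2\le b_i(s)\le s$: for the partners, $b_r(s)\ge v$ gives $\gamma(b_r(s))\le v$, so $b_{N+1-r}(s)\le v\le s$.

If $g_x(b(s))>0$, then $x_i<b_i(s)\le a_1$, so only finitely many $x$ matter and $s\mapsto E(b(s))$ is Lipschitz. It is the integral of its almost everywhere derivative. So it is enough to show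
$$\frac d{ds}E(b(s))>0\quad\text{for almost every }s\in(v,a_1).\tag{8}$$
Indeed (8) and (7) give $E(a)>h(v)$, i.e. $\prod(a_i-1)-h(v)>H(a)\ge N!P(a)$, which is (6).

**Step 6 (notation at a generic $s$).** *This step discards a null set and records which coordinates move.* Exclude the finitely many $s$ with $s=a_i$ or $\gamma(s)=a_{N+1-r}$. Further, for each relevant $x$, write $G(s)=g_x(b(s))$, a Lipschitz function. On the open set $\{G>0\}$, $(G_+)'=G'$ wherever $G'$ exists. On $\{G_+=0\}$, the isolated points of the set are countable, and at a non-isolated point where $G_+$ is differentiable, difference quotients along zeros give $(G_+)'=0$. So outside a null set $(G_+)'=G'\,1_{G>0}$.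

Fix such an $s$. Put $u=\frac1s<\frac1v$, $u_k=\frac1{b_k(s)}\in[u,\frac12]$ (so $u_1=u$), $\Pi=\prod_kb_k(s)$, and, if $q\ge1$, $p=\frac1{v-1}\in(0,\frac12]$. Let
$$j=\#\{i\le N-q:a_i>s\}\ge1,\qquad R=\{r\le q:\ a_r>s,\ \gamma(s)>a_{N+1-r}\}\subset\{1,\dots,j\}.$$
For $i\le j$ we have $u_i=u$ and $b_i'=1$. For $r\in R$, $b_{N+1-r}=\gamma(s)$ and
$$u_{N+1-r}=\frac{s-1}{(v-1)s}=p(1-u)=:\beta,\qquad \frac{d}{ds}\beta=\frac p{s^2}.$$
All other coordinates are locally constant: for $j<i\le N-q$, $b_i=a_i$; for $r\le q$ with $a_r>s$ and $\gamma(s)<a_{N+1-r}$, and for $r\le q$ with $a_r<s$, $b_{N+1-r}=a_{N+1-r}$. If $q\ge1$, then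
$$u<\frac1v=\frac p{1+p},\qquad \beta=\frac1{\gamma(s)}>\frac1v>u .$$

**Step 7 (derivative of the product).** *This step computes $M'$ for $M=\prod(b_k-1)=\Pi\prod(1-u_k)$.* An index $i\le j$ with $i\notin R$ contributes $\frac M{s-1}=\Pi u\prod_{k\ge2}(1-u_k)$, since $s-1=(1-u)/u$. For $r\in R$ we have $(s-1)(\gamma(s)-1)=(v-1)s-(s-1)=(v-2)s+1$, so $r$ and its partner together contribute
$$M\,\frac{v-2}{(v-2)s+1}=Mu\,\frac{v-2}{v-2+u}=Mu\,\frac{1-p}{1-\beta},$$
because $1-\beta=\frac{v-2+u}{v-1}$ and $1-p=\frac{v-2}{v-1}$. Hence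
$$M'=\Pi u\Big[(j-|R|)\prod_{k\ge2}(1-u_k)+\sum_{r\in R}(1-p)\prod_{k\ne N+1-r}(1-u_k)\Big]>0.\tag{9}$$

**Step 8 (derivative of $H$, and two bounds).** *This step computes $H'$ and bounds its terms by Lemma 1.* Since $b_1=s$, $u_i'=-\frac1{s^2}$ for $2\le i\le j$, and $u_{N+1-r}'=\frac p{s^2}$ for $r\in R$,
$$H'=N!\sum_x(g_x)_++\frac{N!}s\sum_{g_x>0}\Big(\sum_{i=2}^jx_i-p\sum_{r\in R}x_{N+1-r}\Big).\tag{10}$$
Put
$$T=1-\tfrac12\Big(\sum_{k=2}^Nu_k-u\Big),\qquad F_1=\big(T-\tfrac u2\big)_+^N,\qquad F_2=T_+^{N-1}\big(T_++\tfrac{Nu}2\big).$$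
Lemma 1 with $\varphi(t)=t_+$ in $N-1$ variables, $I^{N-1}\varphi=\frac{t_+^N}{N!}$ and $\prod_{k\ge2}u_k^{-1}=\Pi u$ give
$$N!\sum_x(g_x)_+\le\Pi u\,F_1.\tag{11}$$
Now let $2\le i\le j$, so $u_i=u$. Fix the $x_k$ with $k\ne1,i$ and let $t=1-\sum_{k\ne1,i}u_kx_k$. If $t>0$, then $x_i$ runs over $1,\dots,m$ with $m\le st$, and $\sum x_i=\frac{m(m+1)}2\le\frac{st(st+1)}2=\frac{s^2}2t(t+u)$. Apply Lemma 1 in $N-2$ variables to $\varphi(t)=\frac12(t_+^2+ut_+)$, for which $I^{N-2}\varphi=\frac{t_+^N}{N!}+\frac u2\frac{t_+^{N-1}}{(N-1)!}$. The evaluation point is $1-\frac12\sum_{k\ne1,i}u_k=T$, and $\prod_{k\ne1,i}u_k^{-1}=\Pi u^2$. Hence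
$$\frac{N!}s\sum_{g_x>0}x_i\le\Pi u\,F_2\qquad(2\le i\le j).\tag{12}$$
Clearly $F_1\le F_2$.

**Lemma 2 (monotonicity).** Let $N\ge4$, $k\ge2$, and let $u$ and the other $u_l\in[u,\frac12]$ be fixed. As functions of $y=u_k\in[u,\frac12]$, $F_1/(1-y)$ and $F_2/(1-y)$ are nonincreasing.

*Proof.* The $N-2\ge2$ terms $u_l$, $l\ge2$, $l\neq k$, have sum greater than $u$, so $T\le1-\frac y2$. We have $\partial_yT=-\frac12$. Where $F_i>0$,
$$-\partial_y\log F_1=\frac N{2(T-u/2)},\qquad-\partial_y\log F_2=\frac{N-1}{2T}+\frac1{2(T+Nu/2)},$$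
and both are at least $\frac{N-1}{2T}\ge\frac{3/2}{1-y/2}\ge\frac1{1-y}$; the last step is equivalent to $y\le\frac12$. As $\frac1{1-y}$ is the logarithmic derivative of $\frac1{1-y}$, the quotient does not increase. Once $F_i$ is $0$ it stays $0$ as $y$ grows. $\square$

So an inequality $F_i<\text{const}\cdot\prod(1-u_k)$ may be checked after lowering to $u$ any of the $u_k$, $k\ge2$, that appear in the product.

## 7. $N\ge5$: the bounds close up directly

In (10) drop the negative terms. By (11), (12) and $F_1\le F_2$, $H'\le\Pi u\,(F_1+(j-1)F_2)\le j\,\Pi u\,F_2$. The bracket in (9) has $j$ summands, so it suffices to beat each of them: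
$$\text{(A)}\quad F_2<\prod_{k\ge2}(1-u_k),\qquad\qquad\text{(B)}\quad F_2<(1-p)\prod_{k\ne N+1-r}(1-u_k)\quad(r\in R).$$

**Step 9 (proof of (A)).** *This handles the indices that move without a partner.* By Lemma 2 take all $u_k=u$. Then $T=1-\frac{(N-2)u}2$ and $T+\frac{Nu}2=1+u$. If $T\le0$, then $F_2=0$ and we are done. Otherwise
$$\frac T{1-u}=1-\frac{(N-4)u}{2(1-u)}\le e^{-(N-4)u/2},\qquad\frac{F_2}{(1-u)^{N-1}}\le(1+u)\,e^{-(N-1)(N-4)u/2}\le e^{u-(N-1)(N-4)u/2}<1,$$
because $(N-1)(N-4)\ge4$.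

**Step 10 (proof of (B)).** *This handles the pairs.* By Lemma 2 take all $u_k=u$ except $u_{N+1-r}=\beta=p(1-u)$. We need $F_2<(1-p)(1-u)^{N-1}$ and may assume $T>0$. Here $T=1-\frac{(N-3)u+\beta}2$, so
$$\frac T{1-u}=1-\frac p2-\frac{(N-5)u}{2(1-u)}\le1-\frac p2,\qquad T+\frac{Nu}2=1+\frac{3u-\beta}2\le\frac{1+2p}{1+p}.$$
The last bound holds because $1+\frac{3u-\beta}2$ increases in $u\le\frac p{1+p}$, and at $u=\frac p{1+p}$ we have $\beta=u$, so the value is $1+u$. As $N-1\ge4$, it suffices that $(1-\frac p2)^4(1+2p)<1-p^2$. The left side is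
$$1-\tfrac52p^2+\tfrac52p^3-\tfrac{15}{16}p^4+\tfrac18p^5,$$
and left minus right is $p^2\big(-\frac32+\frac52p-\frac{15}{16}p^2+\frac18p^3\big)\le p^2\big(-\frac32+\frac54+\frac1{64}\big)<0$ for $0<p\le\frac12$.

This proves (8), hence (6), for $N\ge5$.

## 8. $N=4$: keeping the negative terms

For $N=4$ the inequality (A) is false: with all $u_k=u$ one gets $F_2=(1-u)^3(1+u)>(1-u)^3$. We must use that one of the $j$ terms of the bound is the smaller $F_1$, and in the presence of pairs we must keep the terms $-p\,x_{N+1-r}$ of (10).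

**Step 11 (preparations).** *This step lists the cases.* Here $q\le2$. If $q=0$, then $a_4=v<s$, so $j\le3$; if $q\ge1$, then $j\le4-q\le3$, and $j\le2$ if $q=2$. If no $x$ has $g_x>0$, then $H'=0<M'$. So assume some $g_x>0$; then $g_{(1,1,1)}>0$, hence $3u\le u_2+u_3+u_4<1$ and $u<\frac13$. As $|R|\le\min(q,j)$, the following cases are exhaustive: (a) $R=\emptyset$; (b) $R\ne\emptyset$, $j=1$; (c) $|R|=1$, $j\in\{2,3\}$; (d) $|R|=2$.

**Step 12 (case (a): no pair moves).** *Here (11), (12) suffice if $F_1$ is kept.* By (9)–(12) we need $F_1+(j-1)F_2<j\prod_{k\ge2}(1-u_k)$. By Lemma 2 take all $u_k=u$; the requirement becomes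
$$(1-\tfrac32u)^4+(j-1)(1-u)^3(1+u)<j(1-u)^3,\quad\text{i.e.}\quad(1-\tfrac32u)^4<(1-u)^3\big(1-(j-1)u\big).$$
As $j\le3$, it follows from $(1-\frac32u)^4<(1-u)^3(1-2u)$. Expanding, the right side is $1-5u+9u^2-7u^3+2u^4$ and the left side is $1-6u+\frac{27}2u^2-\frac{27}2u^3+\frac{81}{16}u^4$, so the difference is $u\big(1-\frac92u+\frac{13}2u^2-\frac{49}{16}u^3\big)$. On $[0,\frac13]$ the bracket has derivative at most $-\frac92+13u<0$, and at $u=\frac13$ it equals $1-\frac32+\frac{13}{18}-\frac{49}{432}=\frac{47}{432}>0$.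

From now on $R\ne\emptyset$, so $q\ge1$ and $v\ge3$. Put
$$\lambda=1-\frac p2,\qquad y=\frac u{1-u}\in(0,p)\quad\Big(\text{as }u<\frac p{1+p}\Big).$$

**Step 13 (case (b): a single pair and nothing else).** *Only $F_1$ is left to beat.* Here $R=\{1\}$ and $H'\le\Pi u\,F_1$. By (9) we need $F_1<(1-p)\prod_{k\ne4}(1-u_k)$. Lower $u_2,u_3$ to $u$ by Lemma 2. Then $T-\frac u2=1-u-\frac\beta2=(1-u)\lambda$, and after division by $(1-u)^3$ we need $(1-u)\lambda^4<1-p$. This follows from
$$\lambda^4<1-p,\tag{13}$$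
which holds because $\lambda^4-(1-p)=p\big(-1+\frac32p-\frac12p^2+\frac1{16}p^3\big)\le p\big(-1+\frac34+\frac1{128}\big)<0$ for $0<p\le\frac12$.

**Step 14 (case (c): a sharper bound).** *One pair moves together with one or two further coordinates; we bound $x_2$ together with part of the negative term.* Let $R=\{r\}$ and $B=5-r\in\{3,4\}$, so $u_B=\beta$ and $u_1=u_2=u$. Let $*$ be the fourth index, $w=u_*\in[u,\frac12]$. If $j=3$, then $q=1$, $B=4$, $*=3$ and $w=u_3=u$. Here $T=1-\frac{\beta+w}2$.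

*Claim.* With $\rho=\big(1-\frac{\beta+w}2\big)_+$ and $\mathcal E=1-u-\frac\beta2=(1-u)\lambda>0$,
$$\frac{24}s\sum_{g_x>0}\Big(x_2-\frac p2x_B\Big)\le\Pi u\,G,\qquad G=\frac{\rho^3}{1-u}\Big[\big(1-\tfrac32u\big)\rho+2u\,\mathcal E\Big].$$

*Proof.* Fix $x_*,x_B$ and put $t=1-wx_*\le1-u$, $t'=t-\beta x_B$. There are terms only if $t'>0$; let $\tau=st'$. Then $p(1-u)x_B=\beta x_B<t\le1-u$, so $px_B<1$. The variable $x_2$ runs over $1,\dots,m$ with $m\le\tau$, and the sum over it is $\frac12m(m+1-px_B)$. This increases in real $m\ge0$, so it is at most $\frac12\tau(\tau+1-px_B)$. Since $px_B=\frac{t-t'}{1-u}$,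
$$\tfrac12\tau(\tau+1-px_B)=\frac{s^2}2\,t'\big(t'+u(1-px_B)\big)=\frac{s^2}2\Big[\frac{t'^2}{1-u}+u\,t'\Big(1-\frac t{1-u}\Big)\Big].$$
For fixed $t$, and with $t'$ replaced by $t'_+$, this is a convex function of $t'$, zero for $t'\le0$, with nonnegative coefficients. Lemma 1 over $x_B$, with $r_0=(t-\frac\beta2)_+$, gives at most
$$\frac{s^2}{2\beta}\Big[\frac{r_0^3}{3(1-u)}+u\Big(1-\frac t{1-u}\Big)\frac{r_0^2}2\Big]=\frac{s^2}{\beta(1-u)}\Big[\frac{r_0^3}6+\frac u4(1-u-t)r_0^2\Big]=\frac{s^2}{\beta(1-u)}\Big[\Big(\frac16-\frac u4\Big)r_0^3+\frac{u\mathcal E}4r_0^2\Big],$$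
because $1-u-t=\mathcal E-r_0$ when $r_0>0$. The coefficients are positive since $u<\frac13$, and $r_0=(1-\frac\beta2-wx_*)_+$. Lemma 1 over $x_*$ gives at most
$$\frac{s^2}{\beta(1-u)w}\Big[\Big(\frac16-\frac u4\Big)\frac{\rho^4}4+\frac{u\mathcal E}{12}\rho^3\Big].$$
Multiply by $\frac{24}s$ and use $\Pi u=\frac1{uw\beta}=\frac s{w\beta}$. $\square$

In (10): for $j=2$, $x_2-px_B\le x_2-\frac p2x_B$. For $j=3$, write $x_2+x_3-px_B=(x_2-\frac p2x_B)+(x_3-\frac p2x_B)$; since $u_2=u_3=u$, both parts have the same sum. With (11), in both cases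
$$H'\le\Pi u\,[F_1+(j-1)G],\qquad\frac{M'}{\Pi u}=(1-w)\big[(j-1)(1-u)(1-\beta)+(1-p)(1-u)^2\big]$$
by (9). By Lemma 2, $F_1/(1-w)$ is nonincreasing in $w$. So is $G/(1-w)$: $\mathcal E$ does not depend on $w$, and where $\rho>0$, $-\partial_w\log G\ge\frac3{2\rho}\ge\frac{3/2}{1-w/2}\ge\frac1{1-w}$, using $\rho\le1-\frac w2$ and $w\le\frac12$; where $\rho=0$, it stays $0$. So it suffices to treat $w=u$.

**Step 15 (case (c): one-variable form).** *This step rewrites the requirement at $w=u$ in the variables $u,y,p$.* With $L=\lambda+\frac y2$ we have $\rho=1-\frac u2-\frac\beta2=(1-u)L$, $\mathcal E=\rho-\frac u2$ and $T-\frac u2=(1-u)\lambda$. Hence $F_1/(1-u)^3=(1-u)\lambda^4$ and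
$$G':=\frac G{(1-u)^3}=\frac{L^3}{1-u}\Big[\big(1+\tfrac u2\big)\rho-u^2\Big]=L^4\big(1+\tfrac u2\big)-uyL^3 .$$
Since $\frac1{1-u}=1+y$, $\frac{1-\beta}{1-u}=1-p+y$. Dividing by $(1-u)^3$, the requirement becomes
$$(J_j):\qquad(1-u)\lambda^4+(j-1)G'<j(1-p)+(j-1)y.$$
Both $(J_2)$ and $(J_3)$ are inequalities in the numbers $u,p$ with $0<u<\frac p{1+p}$, $p\le\frac12$, and $(J_2)$ follows from $(J_3)$ and (13): if $G'\le1-p+y$, add $(1-u)\lambda^4<1-p$; otherwise subtract $G'>1-p+y$ from $(J_3)$.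

**Step 16 (proof of $(J_3)$).** *Convexity in $L$ reduces it to two endpoints.* Since $p=y+2(1-L)$ and $\lambda=L-\frac y2$, $(J_3)$ reads
$$\Phi(L):=(1-u)\big(L-\tfrac y2\big)^4+(2+u)L^4-2uyL^3-6L+3+y<0.$$
Fix $y\in(0,\frac12]$ and $u=\frac y{1+y}$. The condition $p\in[y,\frac12]$ means $L\in[\frac34+\frac y2,1]$. There $\Phi''=12(1-u)(L-\frac y2)^2+12(2+u)L^2-12uyL\ge0$, because $uy<2L$. So we check the endpoints.

At $L=1$, using $1-u=\frac1{1+y}$,
$$(1+y)\Phi(1)=\big(1-\tfrac y2\big)^4-1+y-y^2=-y+\tfrac12y^2-\tfrac12y^3+\tfrac1{16}y^4<0 .$$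
At $L=\frac34+\frac y2$ we have $L-\frac y2=\frac34$ and $uL^4-2uyL^3=uL^3(\frac34-\frac32y)$, so
$$\Phi=(1-u)\tfrac{81}{256}+\big[2L^4-\tfrac32-2y\big]+uL^3\cdot\tfrac32\big(\tfrac12-y\big).$$
The bracket is convex in $y\in[0,\frac12]$ with values $\frac{81}{128}-\frac32<-\frac12$ at $y=0$ and $-\frac12$ at $y=\frac12$, so it is at most $-\frac12$. The last term is at most $\frac32y(\frac12-y)\le\frac3{32}$, since $u\le y$ and $L\le1$. So $\Phi\le\frac{81-128+24}{256}<0$.

**Step 17 (case (d): two pairs).** *Here both negative terms are used in full.* Now $R=\{1,2\}$, $q=j=2$, $u_1=u_2=u$, $u_3=u_4=\beta$, $T=1-\beta$. Fix $x_3,x_4$ and put $\eta=p(x_3+x_4)$, $t=1-\beta(x_3+x_4)$, $\tau=st$; then $\eta=\frac{1-t}{1-u}$. The sum over $x_2$ in (10) is $\frac{m(m+1)}2-\eta m$, with $m$ the number of positive integers $<\tau$. If $m\ge1$, then $\tau>1$, so $t>u$ and $\eta<1$. The expression has derivative $m+\frac12-\eta>0$ for real $m\ge\frac12$, and $m\le\tau$, so it is at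 most
$$\tfrac12\tau(\tau+1-2\eta)=\frac{s^2}2\,t\Big(t+u-\frac{2u(1-t)}{1-u}\Big)=\frac{s^2}2\cdot\frac{1+u}{1-u}\,t(t-u)\le\frac{s^2}2\cdot\frac{1+u}{1-u}\big(t-\tfrac u2\big)_+^2 .$$
The final bound also holds if $m=0$. Lemma 1 over $x_3,x_4$ with $\varphi(\sigma)=\sigma_+^2$, $I^2\varphi=\frac{\sigma_+^4}{12}$, evaluated at $1-\frac u2-\beta=T-\frac u2$, together with $\Pi u=\frac s{\beta^2}$, gives
$$\frac{24}s\sum_{g_x>0}(x_2-px_3-px_4)\le\Pi u\,\frac{1+u}{1-u}F_1,\qquad\text{hence}\quad H'\le\Pi u\,\frac{2F_1}{1-u}.$$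
By (9), $M'=2\,\Pi u\,(1-p)(1-u)^2(1-\beta)$. So we need $F_1=(1-\beta-\frac u2)_+^4<(1-p)(1-u)^3(1-\beta)$. Divide by $(1-u)^4$: with $X=1-p+\frac y2=\frac{1-\beta-u/2}{1-u}$ the claim is
$$X^4<(1-p)(1-p+y)=X^2-\frac{y^2}4,\qquad\text{i.e.}\quad X^2(1-X^2)>\frac{y^2}4 .$$
Since $y<p\le\frac12$, we have $\frac12\le X\le1-\frac y2$, and $X^2(1-X^2)$ is concave in $X^2$, so we check the ends. At $X=\frac12$ it is $\frac3{16}>\frac{y^2}4$. At $X=1-\frac y2\ge\frac34$ it is at least $\frac9{16}\,y(1-\frac y4)\ge\frac{63}{128}y>\frac{y^2}4$.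

This proves (8), hence (6), for $N=4$.

## 9. $N=3$: exact sawtooth sums and integrality

For $N=3$ the monotonicity of $E$ along the path is false. Take $v=2$ and $a=(3,3,2)$, the weights of $x^3+y^3+z^2$. At $s=\frac52$ the path passes through $(\frac52,\frac52,2)$, where $\prod(b_i-1)=\frac94$, $H=6\cdot\frac52\cdot(1-\frac25-\frac12)=\frac32$ and $E=\frac34<1=h(2)$. At the end, $E(3,3,2)=4-6\cdot3\cdot\frac16=1=h(2)$, with no gain at all. So for $N=3$ we compute the sums exactly, and we use that the exponents of $f$ are integers.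

Now $h(v)=v-1$ and $q\le1$. Call $\prod(a_i-1)-(v-1)$ the *target*; (6) says that it exceeds $6P(a)$ when $a_1>v$. Let $\psi(x)=\{x\}(1-\{x\})\le\frac14$. For $\alpha>0$, $\tau\ge0$,
$$\sum_{y\ge1}\Big(\tau-\frac y\alpha\Big)_+=\frac12\Big[\alpha\tau^2-\tau+\frac{\psi(\alpha\tau)}\alpha\Big].\tag{14}$$
Indeed, with $\alpha\tau=k+\theta$, $k=\lfloor\alpha\tau\rfloor$, both sides equal $\frac1{2\alpha}(k^2+2k\theta-k)$. For an integer $m\ge2$ put $\Psi_m(\varepsilon)=\sum_{k=1}^{m-1}\psi(\varepsilon k/m)\le\frac{m-1}4$. Recall $\sum_{k=1}^{m-1}\frac km=\frac{m-1}2$ and $\sum_{k=1}^{m-1}\frac{k^2}{m^2}=\frac{(m-1)(2m-1)}{6m}$.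

**Lemma 3.** (i) For $0\le\varepsilon\le1$, $\Psi_m(\varepsilon)=\frac{\varepsilon(m-1)}2-\frac{\varepsilon^2(m-1)(2m-1)}{6m}$. (ii) For $\varepsilon\ge1$, $\Psi_m(\varepsilon)\le\frac{m-1}6\,\varepsilon\big(1+\frac\varepsilon m\big)$, strictly if $\varepsilon>1$.

*Proof.* (i) All $\varepsilon k/m$ lie in $[0,1)$, where $\psi(x)=x-x^2$; sum.

(ii) If $\varepsilon\ge\frac32$, then $\Psi_m\le\frac{m-1}4<\frac{m-1}6\varepsilon(1+\frac\varepsilon m)$. Let $1\le\varepsilon<\frac32$, $e=\varepsilon-1$, $\ell=\frac{1+2\varepsilon}3$, $x_k=\frac{\varepsilon k}m<2$. Then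
$$\sum_{k=1}^{m-1}x_k(\ell-x_k)=\frac{(m-1)\varepsilon}6\Big[1+2\varepsilon-\varepsilon\Big(2-\frac1m\Big)\Big]=\frac{m-1}6\,\varepsilon\Big(1+\frac\varepsilon m\Big),$$
which is the asserted bound. On $[0,1)$, $\psi(x)-x(\ell-x)=(1-\ell)x=-\frac{2e}3x$. On $[1,2)$, $\psi(x)=(x-1)(2-x)=-x^2+3x-2$, so $\psi(x)-x(\ell-x)=(1-\ell)x+2(x-1)$. Thus on $[0,2)$ it equals $-\frac{2e}3x+2(x-1)_+$, and $\Psi_m$ minus the bound equals
$$-\frac{e\varepsilon(m-1)}3+2\sum_{k=1}^{m-1}(x_k-1)_+.$$
If $m=2$, then $x_1=\frac\varepsilon2<1$, the last sum is $0$, and the claim holds. If $m\ge3$, put $\eta=\frac\varepsilon m$ and $k=m-l$, so $x_k-1=e-l\eta$. By comparison with an integral, $\sum_{l\ge1}(e-l\eta)_+\le\frac{e^2}{2\eta}$, so the difference is at most $\frac{e^2m}\varepsilon-\frac{e\varepsilon(m-1)}3$. This is $\le0$, and $<0$ if $e>0$, because $\frac{3e}{(1+e)^2}<\frac23\le\frac{m-1}m$ for $0\le e<\frac12$. $\square$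

### 9.1. All weights at most $1/v$ ($q=0$)

Here $a_3=v$, $a_2=v+\delta$ with $\delta\ge0$, and $a_1>v$.

**Step 18 ($a_1\ge v+1$).** *This step brings in integrality.* As in Step 2 applied to the $x_1$-axis, $f$ contains $x_1^k$ or $x_1^kx_j$, $j\ne1$. In the first case $a_1=k>v$ is an integer. In the second, $w_j\le\frac1v$ gives $k=(1-w_j)a_1>(1-\frac1v)v=v-1$, so $k\ge v$; and $1=kw_1+w_j\ge(k+1)w_1$ gives $a_1\ge k+1\ge v+1$.

**Step 19 (the exact difference).** *This step computes target $-\,H(a)$.* Sum over $x_3=v-k$, $1\le k\le v-1$, and use (14) with $\psi(a_2k/v)=\psi(\delta k/v)$. With $\Psi=\Psi_v(\delta)$,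
$$6P\le H(a)=3a_1\Big[\frac{a_2(v-1)(2v-1)}{6v}-\frac{v-1}2+\frac\Psi{a_2}\Big].$$
The target is $(v-1)\big[(a_1-1)(a_2-1)-1\big]=(v-1)(a_1a_2-a_1-a_2)$. Multiplying target $-\,H(a)$ by $\frac{a_2}{a_1(v-1)}$ gives
$$\Delta=\frac{a_2^2}{2v}+\frac{a_2}2-\frac{a_2^2}{a_1}-\frac{3\Psi}{v-1}=a_2\Big(1-\frac{a_2}{a_1}\Big)+\frac\delta2\Big(1+\frac\delta v\Big)-\frac{3\Psi}{v-1},$$
because $\frac{a_2^2}{2v}-\frac{a_2}2=\frac{a_2}2\cdot\frac\delta v=\frac\delta2(1+\frac\delta v)$.

**Step 20 (positivity).** *This step finishes $q=0$.* If $\delta<1$, Lemma 3(i) with $m=v$ gives $\frac{3\Psi}{v-1}=\frac{3\delta}2-\delta^2+\frac{\delta^2}{2v}$. With $a_1\ge v+1$,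
$$\Delta\ge\frac{(v+\delta)(1-\delta)}{v+1}-\delta(1-\delta)=\frac{v(1-\delta)^2}{v+1}>0 .$$
If $\delta\ge1$, Lemma 3(ii) gives $\Delta\ge a_2(1-\frac{a_2}{a_1})\ge0$, and $\Delta>0$ unless $\delta=1$ and $a_1=a_2=v+1$. In that exceptional case the target is at least $H(a)$, and $6P<H(a)$: for $x_2=x_3=1$ the number $a_1\big(1-\frac1{v+1}-\frac1v\big)=v-1-\frac1v$ is positive and not an integer, so rounding down loses strictly. So (6) holds.

### 9.2. One weight above $1/v$ ($q=1$)

Then $v\ge3$; put $m=v-1\ge2$.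

**Step 21 (the shape of $f$ and a slab decomposition).** *This step turns the count into a sum over $m-1$ slabs with simple heights.* Let $z=x_3$ and $B=a_3$. By (4) and $q=1$, $v-1<B<v$, so $B\notin\mathbb Z$ and $f$ contains no pure power of $z$. By Step 2, $f$ contains $z^ky$ with $y\in\{x_1,x_2\}$. Then $k\ge v-1$ and $k<B<v$, so $k=m$ and $mw_z+w_y=1$. Put $A=1/w_y$. Since $w_z>\frac1v$, $w_y<\frac1v$, so $A>v$. Let $x$ be the third variable and $C=1/w_x$; as $q=1$, $C\ge v$. Put $\alpha=A-1>m$ and $D=\frac{C\alpha}{\alpha+1}=\frac{C\alpha}A$. Since $\frac1B=\frac{1-w_y}m=\frac\alpha{mA}$, multiplying by $\frac A\alpha=1+\frac1\alpha$ gives, for integers $\xi,\upsilon,\zeta\ge1$,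
$$\frac\xi C+\frac\upsilon A+\frac\zeta B\le1\iff\frac\xi D+\frac{\upsilon-1}\alpha+\frac\zeta m\le1 .$$
Writing $\eta=\upsilon-1$, $k=m-\zeta$, $\tau_k=\frac km$ (only $1\le k\le m-1$ can contribute),
$$P=\sum_{k=1}^{m-1}\#\Big\{\eta\ge0,\ \xi\ge1:\ \frac\eta\alpha+\frac\xi D\le\tau_k\Big\}.$$
As $B=\frac{mA}\alpha$, $(A-1)(B-1)=mA-\alpha=(m-1)\alpha+m$. With $C=D+\frac D\alpha$ the target is
$$\big((m-1)\alpha+m\big)(C-1)-m=(m-1)\alpha D+(2m-1)D+\frac{mD}\alpha-(m-1)\alpha-2m.\tag{15}$$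

**Step 22 (if $C\ge A$, then $C\ge v+1$).** *Again integrality.* Here $C\ge A>v$, $w_x\le w_y<\frac1v<w_z$, and $f$ contains $x^d$, $x^dy$ or $x^dz$.

If $x^d$: $C=d>v$ is an integer.

If $x^dy$: $d=C(1-w_y)>v-1$, so $d\ge v$, and $w_y\ge w_x$ gives $C\ge d+1$.

If $x^dz$: $B>v-1$ gives $w_z<\frac1{v-1}$, so $d=C(1-w_z)>v\,\frac{v-2}{v-1}=v-1-\frac1{v-1}>v-2$, hence $d\ge v-1$. If $d=v-1$, then $\frac{1-w_z}{v-1}=w_x\le w_y=1-(v-1)w_z$, i.e. $v(v-2)w_z\le v-2$, so $w_z\le\frac1v$, a contradiction. So $d\ge v$, and $w_z\ge w_x$ gives $C\ge d+1$.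

**Step 23 (case $C\ge A$).** *Count $\xi$ first.* The number of $\xi$ is at most $D(\tau_k-\frac\eta\alpha)_+$. By (14), with the term $\eta=0$ added,
$$P\le D\sum_k\sum_{\eta\ge0}\Big(\tau_k-\frac\eta\alpha\Big)_+=\frac D2\sum_k\Big[\alpha\tau_k^2+\tau_k+\frac{\psi(\alpha\tau_k)}\alpha\Big].$$
Put $\varepsilon=\alpha-m>0$. Then $\alpha\tau_k=k+\frac{\varepsilon k}m$, so $\sum_k\psi(\alpha\tau_k)=\Psi_m(\varepsilon)=:\Psi$, and $6P\le D\big[\frac{(m-1)(2m-1)\alpha}{2m}+\frac{3(m-1)}2+\frac{3\Psi}\alpha\big]$. With (15), target $-\,6P\ge F$, where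
$$F=D\Big[\frac{(m-1)\alpha}{2m}+\frac{m+1}2+\frac{m-3\Psi}\alpha\Big]-(m-1)\alpha-2m .$$
Since $3\Psi\le\frac34(m-1)<m$, $F$ is increasing in $D$.

Let $\varepsilon\ge1$. Since $C\ge A$, $D\ge\alpha$, so $F$ is at least its value at $D=\alpha$. Putting $\alpha=m+\varepsilon$ and using Lemma 3(ii),
$$F\ge\frac{(m-1)\alpha^2}{2m}-\frac{(m-3)\alpha}2-m-3\Psi=\frac{(m+1)\varepsilon}2+\frac{(m-1)\varepsilon^2}{2m}-3\Psi\ge\varepsilon>0 .$$

Let $0<\varepsilon<1$. Multiplying $F$ by $\alpha+1$ and using $D(\alpha+1)=C\alpha$, $F>0$ means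
$$C\Big[\frac{(m-1)\alpha^2}{2m}+\frac{(m+1)\alpha}2+m-3\Psi\Big]>(\alpha+1)\big((m-1)\alpha+2m\big).$$
By Lemma 3(i), $3\Psi=\frac{3\varepsilon(m-1)}2-\frac{\varepsilon^2(m-1)(2m-1)}{2m}$, and the bracket equals $m^2+m+\varepsilon+(m-1)\varepsilon^2$. The right side is $(m+1+\varepsilon)\big(m^2+m+(m-1)\varepsilon\big)=m(m+1)^2+(m+1)(2m-1)\varepsilon+(m-1)\varepsilon^2$. By Step 22, $C=m+1+g$ with $g\ge1$, and left minus right is
$$-2(m^2-1)\varepsilon+m(m-1)\varepsilon^2+g\big(m^2+m+\varepsilon+(m-1)\varepsilon^2\big)>m(m-1)\varepsilon^2-2(m^2-1)\varepsilon+m(m+1)>0 .$$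
The last quadratic in $\varepsilon$ is positive because its quarter-discriminant is $(m^2-1)^2-m^2(m^2-1)=-(m^2-1)<0$.

**Step 24 (case $C<A$).** *Now count $\eta$ first.* Here $D=\frac{C\alpha}A<\alpha$. Also $C\ge v=m+1$ gives $D\ge\frac{(m+1)\alpha}{\alpha+1}>m$, since $\alpha>m$. Put $D=m+e$, $e>0$. For given $\xi\le D\tau_k$ the number of $\eta\ge0$ is at most $\alpha(\tau_k-\frac\xi D)+1$, so
$$P\le\sum_k\Big[\alpha\sum_{\xi\ge1}\Big(\tau_k-\frac\xi D\Big)_++\lfloor D\tau_k\rfloor\Big].$$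
Let $\theta_k=\{D\tau_k\}$, $\Theta=\sum_k\theta_k$, $\Psi=\sum_k\theta_k(1-\theta_k)\le\min\big(\Theta,\frac{m-1}4\big)$. Then $\sum_k\lfloor D\tau_k\rfloor=\frac{(m-1)D}2-\Theta$, and by (14) with $D$ in place of $\alpha$,
$$6P\le\alpha\Big[\frac{(m-1)(2m-1)D}{2m}-\frac{3(m-1)}2+\frac{3\Psi}D\Big]+3(m-1)D-6\Theta .$$
With (15), target $-\,6P\ge K(\alpha)$, where
$$K(\alpha)=\alpha\Big[\frac{(m-1)(D+m)}{2m}-\frac{3\Psi}D\Big]-(m-2)D+\frac{mD}\alpha-2m+6\Theta .$$

Let $m\ge3$. Regard $K$ as a function of $\alpha$ with $D,\Psi,\Theta$ fixed. At $\alpha=D=m+e$,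
$$K(D)=\frac{(m+1)e}2+\frac{(m-1)e^2}{2m}+6\Theta-3\Psi>0,$$
since $\Psi\le\Theta$. For $\alpha\ge D$, since $D>m$,
$$K'(\alpha)\ge(m-1)-\frac{3(m-1)}{4m}-\frac mD>\frac34(m-1)-1>0 .$$
So $K(\alpha)>0$.

Let $m=2$ and $D<4$. Only $k=1$ occurs, $D\tau_1=1+\frac e2$, $\theta_1=\frac e2$, and the bracket equals $\frac{4+e}4-\frac{3e(2-e)}{4(2+e)}=\frac{2+e^2}D$. By the arithmetic–geometric mean inequality,
$$K=\frac{\alpha(2+e^2)}D+\frac{2D}\alpha-4+3e\ge2\sqrt{2(2+e^2)}-4+3e>0 .$$

Let $m=2$ and $D\ge4$. The bracket is at least $\frac32-\frac3{16}=\frac{21}{16}$ and $\alpha>D\ge4$, so $K>\frac{21}4-4>0$.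

So (6) holds for $N=3$. Together with Sections 7 and 8, this completes the proof of Theorem A. $\blacksquare$

## 10. Real weights, and semi-quasi-homogeneous germs

**Theorem B (numerical form, real weights).** Let $N\ge4$ and $v\ge2$ be integers and $2\le a_N\le\dots\le a_1$ *real* with $a_N\le v$. Let $q=\#\{i:a_i<v\}$, and assume $2q\le N$ and $\frac1{a_r}+\frac{v-1}{a_{N+1-r}}\le1$ for $1\le r\le q$. Then
$$\prod_{i=1}^N(a_i-1)-h(v)\ \ge\ N!\,a_1\sum_{x\in\mathbb Z_{>0}^{N-1}}\Big(1-\sum_{i\ge2}\frac{x_i}{a_i}\Big)_+\ \ge\ N!\,\#\Big\{x\in\mathbb Z_{>0}^N:\sum_i\frac{x_i}{a_i}\le1\Big\},$$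
and the first inequality is an equality if and only if all $a_i=v$.

*Proof.* The second inequality is $H(a)\ge N!\,P(a)$. If $q\ge1$, then $2\le a_N<v$ gives $v\ge3$, and the condition with $r=1$ gives $\frac1{a_1}\le1-\frac{v-1}{a_N}<\frac1v$, so $a_1>v$. If $q=0$, then $a_N=v$. So $a_1\ge v$, and $a_1=v$ forces all $a_i=v$, where equality holds by (7). If $a_1>v$, Sections 6–8 used only the present hypotheses, and they give $E(a)>h(v)$. $\square$

For $N=3$ the first inequality can fail: $v=2$, $a=(\frac52,\frac52,2)$ gives $\frac94-1=\frac54<\frac32$, as computed in Section 9.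

**Definition (semi-quasi-homogeneous).** A germ $F=f+f'$ is *semi-quasi-homogeneous* if $f$ is weighted homogeneous of weight $1$ for some positive rational weights, with an isolated critical point at $0$, and all terms of the convergent series $f'$ have weight $>1$. Example: $x^3+y^3+z^3+xyz^2$, where $xyz^2$ has weight $\frac43$.

**Definition (spectrum).** The *spectrum* of an isolated critical point is a multiset of $\mu$ rational numbers coming from the mixed Hodge structure on its vanishing cohomology. We use only two facts, quoted: the number of spectral numbers $\le1$ is $p_g$ (M. Saito, Proc. Symp. Pure Math. 40.2, 1983), and the spectrum is constant in the family $f+tf'$ above (Varchenko, 1982).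

As an example, for weighted homogeneous $f$ the spectral numbers are $\sum_iw_i(m_i+1)$, where $x^m$ runs over a monomial basis of the Milnor algebra $\mathbb C\{x\}/(\partial_1f,\dots,\partial_Nf)$. With M. Saito's theorem this gives (2) again: the generators $\partial_if$ have weight $1-w_i>1-\sum_kw_k$, so all monomials of weight $\le1-\sum_kw_k$ are independent in the Milnor algebra, and the number of spectral numbers $\le1$ is the number of $x=m+(1,\dots,1)$ with $\sum x_iw_i\le1$.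

**Theorem C (semi-quasi-homogeneous germs).** Let $N\ge3$ and $F=f+f'$, with $f$ as in Theorem A (weight $1$ for some positive rational weights) and $f'$ a convergent series all of whose terms have weight $>1$. Then $\mu(F)-h(v(F))\ge N!\,p_g(F)$, with equality if and only if the lowest-degree form $F_v$ of $F$ has an isolated critical point.

For the equality statement we need a fact about multiplicities.

**Lemma 4.** Let $g_1,\dots,g_N\in\mathcal O=\mathbb C\{x_1,\dots,x_N\}$ have order $\ge d\ge1$, and let $J=(g_1,\dots,g_N)$ with $\dim\mathcal O/J<\infty$. If the degree-$d$ parts of the $g_i$ have a common zero other than $0$, then $\dim\mathcal O/J>d^N$.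

*Proof.* After a linear change of coordinates the common zero is $(1,0,\dots,0)$, so no $g_i$ contains $x_1^d$. Give $x_1$ weight $1$ and the other variables weight $2$. A monomial of degree $d$ other than $x_1^d$, and any monomial of degree $\ge d+1$, has weight $\ge d+1$. So every monomial occurring in an element of $J^k$ has degree $\ge dk$ and weight $\ge(d+1)k$. Let
$$K=\{x\in\mathbb R_{\ge0}^N:\ |x|<d\ \text{ or }\ x_1+2(x_2+\dots+x_N)<d+1\}.$$
The monomials $x^m$ with $m\in kK$ occur in no element of $J^k$, so they are independent modulo $J^k$, and $\dim\mathcal O/J^k\ge\#(\mathbb Z_{\ge0}^N\cap kK)=k^N\operatorname{vol}K+o(k^N)$. On the other hand $J^i/J^{i+1}$ is generated over $\mathcal O/J$ by the $\binom{i+N-1}{N-1}$ products of $i$ of the $g$'s, so $\dim\mathcal O/J^k\le\binom{k+N-1}N\dim\mathcal O/J$. Letting $k\to\infty$, $\dim\mathcal O/J\ge N!\operatorname{vol}K$. Finally $\operatorname{vol}K>\frac{d^N}{N!}$: $K$ contains the simplex $|x|<d$, of volume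 $\frac{d^N}{N!}$, and also a neighborhood of $(d+\frac12,\epsilon,\dots,\epsilon)$ for small $\epsilon>0$, where $|x|>d$. $\square$

*Proof of Theorem C.*

**Step 25 (invariants of $F$).** *This step shows that $F$ and $f$ have the same $\mu$, $p_g$ and $v$.* By Arnold's theorem on semi-quasi-homogeneous germs, all $f+tf'$ have an isolated critical point with Milnor number $\mu(f)$. By the two facts on the spectrum, $p_g(F)=p_g(f)$.

For $v$: suppose all weights are $\le\frac12$. A monomial of $f'$ has weight $>1$, hence degree $>a_N$, hence degree at least $\lceil a_N\rceil=v(f)$ by (4); monomials of $f$ are not canceled, since the weights differ. So $v(F)=v(f)$. Suppose some $w_i>\frac12$. By Step 1, $g_i$ has a nonzero linear part, so $v(f)=2$, and all weights are $<1$. So $f'$ has no constant or linear term, the quadratic monomials of $f$ are not canceled, and $v(F)=2$. The inequality now follows from Theorem A.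

**Step 26 (equality).** *This step identifies the equality case.* If equality holds for $F$, it holds for $f$. By Theorem A, $f$ is homogeneous of degree $v$ after a coordinate change, so $\mu(F)=\mu(f)=(v-1)^N$. The $N$ series $\partial_iF$ have order $\ge v-1$, with degree-$(v-1)$ parts $\partial_iF_v$. By Lemma 4 with $d=v-1$, the $\partial_iF_v$ have only $0$ as a common zero, i.e. $F_v$ has an isolated critical point. Conversely, if $F_v$ has an isolated critical point, apply Step 25 to $F=F_v+(\text{terms of degree}>v)$ with all weights $\frac1v$: $\mu(F)=(v-1)^N$ and $p_g(F)=\binom vN$, so equality holds. $\square$
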